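\title{Infinitely many spectra of computable models for disintegrated strongly minimal theories of arity four}

\begin{abstract}
The countable models of a strongly minimal theory that is not totally categorical form a chain $\mathcal M_0\prec\mathcal M_1\prec\dots\prec\mathcal M_\omega$, and the spectrum of computable models is the set of those $\alpha$ for which $\mathcal M_\alpha$ has a computable copy. It has been conjectured that, for each $n$, only finitely many spectra occur for disintegrated strongly minimal theories in relational languages of arity at most $n$. We show that this fails for every $n\ge 4$: every initial segment of $[0,\omega]$ is a spectrum in arity at most $4$, and the oracles that compute copies of the finite-dimensional models can be prescribed by any uniformly c.e.\ sequence of sets. In arity at most $3$ with $\operatorname{acl}(\emptyset)$ finite, we show that at most nine spectra occur.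
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, theories are complete first-order theories in a computable, possibly infinite, language. A theory $T$ with infinite models is \emph{strongly minimal} if every subset of a model of $T$ that is definable with parameters is finite or cofinite. For a subset $A$ of a model $\mathcal M$, the algebraic closure $\operatorname{acl}(A)$ is the union of the finite subsets of $M$ that are definable over $A$. A strongly minimal theory $T$ is \emph{disintegrated} if
\[
\operatorname{acl}(A)=\operatorname{acl}(\emptyset)\cup\bigcup_{a\in A}\operatorname{acl}(\{a\})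
\qquad\text{for all }\mathcal M\models T\text{ and all }A\subseteq M.
\]

By the theorem of Baldwin and Lachlan (1971), the countable models of an $\aleph_1$-categorical but not totally categorical theory $T$ in a countable language form an elementary chain
\[
\mathcal M_0\prec\mathcal M_1\prec\dots\prec\mathcal M_\omega ,
\]
where $\mathcal M_\alpha$ is the countable model of dimension $k+\alpha$ and $k\ge 0$ depends only on $T$. The \emph{spectrum of computable models} of $T$ is the set
\[
\{\alpha\le\omega:\ \mathcal M_\alpha\text{ has a computable copy}\}\subseteq[0,\omega].
\]
The models $\mathcal M_\alpha$ differ only in dimension, and the spectrum measures how far this one number affects computable presentability. For the theory of $\mathbb Z$ with the graph of the successor function, $\mathcal M_\alpha$ is a disjoint union of $1+\alpha$ copies of $\mathbb Z$, and the spectrum is all of $[0,\omega]$. One asks which other sets occur.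

For strongly minimal disintegrated theories two classifications are available. In finite languages the spectra are exactly $\emptyset$, $[0,\omega]$ and $\{0\}$ (Andrews and Medvedev, 2014). In possibly infinite binary relational languages they are exactly
\begin{equation}\label{eq:binary}
\emptyset,\quad [0,\omega],\quad \{0\},\quad \{1\},\quad \{0,1\},\quad \{\omega\},\quad [1,\omega]
\end{equation}
(Andrews and Lempp). The following conjecture is posed in \cite{talk}.

\begin{quote}
\textbf{Conjecture.} Fix $n\in\omega$. Only finitely many sets $S\subseteq[0,\omega]$ occur as the spectrum of computable models of a strongly minimal, disintegrated, not totally categorical theory in a computable relational language of arity at most $n$.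
\end{quote}

There is a good reason to expect this. In a model of a disintegrated theory the elements outside $\operatorname{acl}(\emptyset)$ fall into classes of interalgebraic elements, the dimension is the number of classes, and $\mathcal M_{\alpha+1}$ is $\mathcal M_\alpha$ with one more class. An atomic formula of arity at most $n$ meets at most $n$ classes, so a model with $n$ classes already displays every atomic configuration that occurs in any model. One would guess that, beyond some bound $N$ depending on $n$, the finite-dimensional models are all computable or all noncomputable. A spectrum would then be determined by its trace on $[0,N]\cup\{\omega\}$. The flaw is that an existential formula can combine many atomic formulas, each meeting two classes, into a condition on arbitrarily many classes, and in an infinite language this can be done infinitely often. We turn this into a counterexample.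

\begin{theorem}\label{thm:main}
For every integer $D\ge 1$ there is a strongly minimal disintegrated theory, not totally categorical, in a computable relational language consisting only of binary and $4$-ary symbols, whose spectrum of computable models is exactly $[0,D-1]$. Hence for each $n\ge 4$ infinitely many spectra occur in arity at most $n$, and the conjecture is false for every $n\ge 4$.
\end{theorem}

The same family of structures gives more. For sets $B_0,\dots,B_{\alpha-1}\subseteq\omega$ we write $B_0\oplus\dots\oplus B_{\alpha-1}$ for their join; the empty join is $\emptyset$.

\begin{theorem}\label{thm:strong}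
For strongly minimal, disintegrated, not totally categorical theories in computable relational languages of arity at most $4$, the following hold.
\begin{itemize}
\item[(a)] Every initial segment of $[0,\omega]$ occurs as a spectrum: $\emptyset$, $[0,m]$ for $m<\omega$, $[0,\omega)$, and $[0,\omega]$.
\item[(b)] Let $(B_p)_{p\in\omega}$ be uniformly c.e.\ sets. There is such a theory with the property that for all finite $\alpha$ and all $X\subseteq\omega$, the model $\mathcal M_\alpha$ has an $X$-computable copy if and only if $X\ge_T B_0\oplus\dots\oplus B_{\alpha-1}$.
\end{itemize}
\end{theorem}

The theories that we construct for Theorems~\ref{thm:main} and~\ref{thm:strong} have $\operatorname{acl}(\emptyset)=\emptyset$ and $k=1$. Among theories with finite $\operatorname{acl}(\emptyset)$, arity $4$ is exactly the threshold at which finiteness fails.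

\begin{theorem}\label{thm:three}
Let $T$ be strongly minimal, disintegrated and not totally categorical, in a computable relational language of arity at most $3$, with $\operatorname{acl}(\emptyset)$ finite. If some $\mathcal M_\alpha$ with $\alpha\ge 3$ has a computable copy, then the spectrum is $[0,\omega]$. Hence at most nine spectra occur for such $T$: the set $[0,\omega]$ and subsets of $\{0,1,2\}$.
\end{theorem}

For $n\le 2$ the conjecture holds by the list \eqref{eq:binary}. We make no claim about arity exactly $3$ with $\operatorname{acl}(\emptyset)$ infinite.

The number four has a simple source. A triple that meets two classes is split as $2+1$, and the lone element is generic over the other two, so it carries no information; this drives the proof of Theorem~\ref{thm:three} in Section~\ref{sec:three}. A quadruple can be split as $2+2$, and then a relation can compare a pair in one class with a pair in another. In Section~\ref{sec:colors} we color certain pairs with $D$ colors that the language does not name, and let a $4$-ary relation say that two pairs have different colors. A model with at most $D$ classes has enough colors to hide whether the coloring exists at all; a model with $D+1$ classes reveals it by the pigeonhole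 principle.

\section{Background}\label{sec:background}

\subsection{Strongly minimal theories}
Let $T$ be strongly minimal in a countable language, $\mathcal M\models T$ and $A\subseteq M$. We use the following textbook facts.
\begin{itemize}
\item[(S1)] \emph{Exchange.} If $b\in\operatorname{acl}(A\cup\{c\})\setminus\operatorname{acl}(A)$, then $c\in\operatorname{acl}(A\cup\{b\})$. A set $B$ is \emph{independent over $A$} if $b\notin\operatorname{acl}(A\cup(B\setminus\{b\}))$ for all $b\in B$, and \emph{independent} if this holds with $A=\emptyset$. Every independent set extends to a \emph{basis}, that is, an independent set $B$ with $\operatorname{acl}(B)=M$, and all bases have the same cardinality $\dim\mathcal M$.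
\item[(S2)] \emph{Generic types.} An element of $M\setminus\operatorname{acl}(A)$ satisfies exactly those formulas over $A$ whose solution set is cofinite. So all such elements have the same type over $A$, and by induction all $r$-tuples independent over $A$ have the same type over $A$. For $A=\emptyset$ this type is the same in all models of $T$.
\item[(S3)] \emph{Extension.} An elementary bijection $A\to B$ extends to an elementary bijection $\operatorname{acl}(A)\to\operatorname{acl}(B)$. With (S2) this shows that models of equal dimension are isomorphic. Since independent sets are independent over $\operatorname{acl}(\emptyset)$, it also shows that a bijection between two bases of $\mathcal M$ extends to an automorphism of $\mathcal M$ that fixes $\operatorname{acl}(\emptyset)$ pointwise.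
\item[(S4)] \emph{Submodels.} An infinite set $A=\operatorname{acl}(A)$ is an elementary submodel of $\mathcal M$. Indeed, a nonempty set definable over $A$ is either finite, hence contained in $A$, or cofinite, hence meets $A$; apply the Tarski--Vaught test. If $\mathcal M\prec\mathcal M'$, then $\operatorname{acl}(A)$ is the same in both models.
\end{itemize}
An uncountable model has dimension equal to its cardinality, so $T$ is categorical in every uncountable cardinal. Thus $T$ fails to be totally categorical (categorical in every infinite cardinal) exactly when it has two countable models of different dimensions, and then $k$ is the least dimension of a model.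

Suppose now that $T$ is disintegrated, and put $F=\operatorname{acl}(\emptyset)$. For $x,y\in M\setminus F$ write $x\sim y$ if $x\in\operatorname{acl}(y)$. This relation is reflexive and transitive, and symmetric by (S1). Its classes are the sets $[x]=\operatorname{acl}(x)\setminus F$. Disintegration says:
\begin{itemize}
\item[(S5)] $\operatorname{acl}(B)$ is the union of $F$ and the classes that meet $B$. Hence elements of $M\setminus F$ are independent if and only if they are pairwise inequivalent, a transversal of the classes is a basis, and $\dim\mathcal M$ is the number of classes.
\end{itemize}

\subsection{Computable structures}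
A language is \emph{computable} if its symbols and their arities are listed computably. For $X\subseteq\omega$, a structure is \emph{$X$-computable} if its universe is an $X$-computable set of natural numbers and $X$ decides, given a relation symbol and a tuple, whether the relation holds of the tuple. For an infinite structure the universe may be taken to be $\omega$. An \emph{$X$-computable copy} of $\mathcal S$ is an $X$-computable structure isomorphic to $\mathcal S$; for $X=\emptyset$ we drop the prefix. Only the atomic diagram has to be decided, and the theory itself need not be decidable. We build copies through the following lemma, in which the maps $\Psi_s$ serve only for the verification and need not be computable.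

\begin{lemma}\label{lem:limit}
Let $\mathcal S$ be an $L$-structure, where $L$ is the union of finite languages $L_0\subseteq L_1\subseteq\cdots$. Suppose that $X$ computes, uniformly in $s$, finite $L_s$-structures $M[s]$ and maps $\iota_s\colon M[s]\to M[s+1]$. Suppose that there are $L_s$-embeddings $\Psi_s\colon M[s]\to\mathcal S$ with $\Psi_{s+1}\circ\iota_s=\Psi_s$ whose images cover $\mathcal S$. Then $\mathcal S$ has an $X$-computable copy.
\end{lemma}

\begin{proof}
Each $\iota_s$ is injective because $\Psi_s$ is. Number the elements of $M[0]$; at stage $s+1$ let $\iota_s(x)$ inherit the number of $x$ and give the remaining elements of $M[s+1]$ the next unused numbers. For $x\in M[s]$, $y\in M[t]$ and $s\le t$, the elements $x,y$ have the same number if and only if $y=\iota_{t-1}\cdots\iota_s(x)$, which by injectivity of $\Psi_t$ holds if and only if $\Psi_t(y)=\Psi_s(x)$. So the numbers used are in bijection with $\mathcal S$. To decide a symbol $R$ on a tuple of numbers, go to a stage $s$ at which $R\in L_s$ and all the numbers are in use, and read the answer off $M[s]$; it is correct because $\Psi_s$ is an $L_s$-embedding.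
\end{proof}

\section{Theories from free group actions}\label{sec:actions}

Our theories must be strongly minimal and disintegrated whatever computability-theoretic information we code into them. We secure this once and for all by defining every relation, without quantifiers, from a free action of an infinite group.

Let $V$ be a countably infinite abelian group. For a cardinal $\kappa\ge 1$ let $I_\kappa$ be an index set of size $\kappa$, with $I_\kappa=\{1,\dots,\kappa\}$ for finite $\kappa$ and $I_\omega=\{1,2,\dots\}$. The group $V$ acts freely on $I_\kappa\times V$ by $(j,v)+\gamma=(j,v+\gamma)$. The orbits $\{j\}\times V$ are called \emph{components}. For $x,y$ in the same component, $y-x$ denotes the unique $\gamma\in V$ with $y=x+\gamma$. Let $L^+=\{f_\gamma:\gamma\in V\}$ be the language of unary functions interpreted by $f_\gamma(x)=x+\gamma$.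

\begin{proposition}\label{prop:models}
Let $L$ be a countable relational language in which each symbol $R$ is assigned a quantifier-free $L^+$-formula $\theta_R$ without parameters, and let $\mathcal S_\kappa$ be the $L$-structure on $I_\kappa\times V$ in which $R$ is interpreted by $\theta_R$. Suppose that there are finite sets $\Gamma_e\subseteq V$ $(e\in\omega)$ whose union generates $V$, and symbols $E_e\in L$ such that $E_e(x,x')$ holds if and only if $x'\in x+\Gamma_e$. Then $T=\operatorname{Th}_L(\mathcal S_1)$ is strongly minimal, disintegrated and not totally categorical, with $\operatorname{acl}(\emptyset)=\emptyset$. Its models are, up to isomorphism, exactly the $\mathcal S_\kappa$ with $\kappa\ge1$; in $\mathcal S_\kappa$ the classes of $\sim$ are the components, and $\dim\mathcal S_\kappa=\kappa$. So $k=1$ and $\mathcal M_\alpha\cong\mathcal S_{1+\alpha}$.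
\end{proposition}

\begin{proof}
Let $T^+$ be the $L^+$-theory of nonempty free $V$-actions, axiomatized by $f_\gamma f_\delta=f_{\gamma+\delta}$, $f_0=\mathrm{id}$, and $\forall x\,(f_\gamma(x)\ne x)$ for $\gamma\ne 0$. Its models are infinite because $V$ is.

\emph{$T^+$ is complete and eliminates quantifiers.} It suffices to eliminate $\exists x$ in front of a conjunction of atomic and negated atomic formulas in $x,\bar y$. Modulo $T^+$ every term has the form $f_\gamma(u)$ for a variable $u$. Conjuncts without $x$ move outside the quantifier. The formula $f_\gamma(x)=f_\delta(x)$ is true if $\gamma=\delta$ and false otherwise, and $f_\gamma(x)=f_\delta(y_i)$ is equivalent to $x=f_{\delta-\gamma}(y_i)$. So we may assume that every conjunct is $x=f_\gamma(y_i)$ or $x\ne f_\gamma(y_i)$. If an equation occurs, substitute its right side for $x$. If not, the conjuncts exclude finitely many points of an infinite model, and the existential formula is true. This gives quantifier elimination, with $\top$ and $\bot$ counted as quantifier-free. As there are no constants, a quantifier-free sentence is a Boolean combination of $\top$ and $\bot$, so $T^+$ is complete.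

\emph{Definable sets.} Let $\varphi(x,\bar y)$ be an $L^+$-formula, equivalent to a quantifier-free formula with $t$ atomic subformulas, and let $\bar b$ be parameters. Each atomic subformula defines the empty set, the universe, or a singleton $\{f_\gamma(b_i)\}$. Off these at most $t$ points the truth value of $\varphi(x,\bar b)$ is constant. Hence:
\begin{equation}\label{eq:defsets}
\begin{gathered}
\text{either $\varphi(x,\bar b)$ or $\neg\varphi(x,\bar b)$ has at most $t$ solutions,}\\
\text{all lying in the orbits of $\bar b$.}
\end{gathered}
\end{equation}

\emph{The reduct.} Replacing each $R$ by $\theta_R$ translates $L$-formulas into $L^+$-formulas in a way that does not depend on $\kappa$. Since $T^+$ is complete, $\mathcal S_\kappa\models T$ for all $\kappa$. By \eqref{eq:defsets}, for each $L$-formula $\varphi(x,\bar y)$ there is $t$ such that $T$ contains the sentence ``for all $\bar y$, $\varphi(x,\bar y)$ or $\neg\varphi(x,\bar y)$ has at most $t$ solutions''. So $T$ is strongly minimal. With $\bar b$ empty, \eqref{eq:defsets} says that each $L$-formula $\varphi(x)$ defines the empty set or the universe; this is recorded in $T$, so $\operatorname{acl}(\emptyset)=\emptyset$ in every model of $T$.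

\emph{Algebraic closure in $\mathcal S_\kappa$.} By \eqref{eq:defsets}, a finite set definable over $B$ lies in $B+V$, so $\operatorname{acl}(B)\subseteq B+V$. Conversely, if $E_e(x,x')$ holds, then $x'$ lies in the finite set $x+\Gamma_e$ defined by $E_e(x,\cdot)$ and $x$ lies in the finite set $x'-\Gamma_e$ defined by $E_e(\cdot,x')$, so $x$ and $x'$ are interalgebraic. As $\bigcup_e\Gamma_e$ generates $V$, every point of $b+V$ is joined to $b$ by a finite path of such steps, and $b+V\subseteq\operatorname{acl}(b)$. Therefore $\operatorname{acl}(B)=B+V=\bigcup_{b\in B}\operatorname{acl}(b)$. A transversal of the components is a basis, so $\dim\mathcal S_\kappa=\kappa$.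

\emph{All models.} A model $\mathcal N$ of $T$ has $\operatorname{acl}(\emptyset)=\emptyset$, hence dimension $\lambda\ge1$, and $\mathcal N\cong\mathcal S_\lambda$ by (S3). So $T$ is disintegrated. The countable models $\mathcal S_1$ and $\mathcal S_2$ have different dimensions, so $T$ is not totally categorical.
\end{proof}

The successor graph of Section~\ref{sec:intro} is the case $V=\mathbb Z$ with every $\Gamma_e$ equal to $\{1\}$. The next example shows the crudest way in which an infinite language obstructs computability.

\begin{example}\label{ex:empty}
Let $C\subseteq\omega$ be infinite and not c.e., let $V=\bigoplus_{e\in C}\mathbb F_2$ with standard basis $(\gamma_e)_{e\in C}$, and let $L=\{E_e:e\in\omega\}$ with $\Gamma_e=\{\gamma_e\}$ for $e\in C$ and $\Gamma_e=\emptyset$ otherwise. In every model, $e\in C$ if and only if $\exists x\,\exists x'\,E_e(x,x')$. A computable model would make $C$ c.e., so the spectrum is $\emptyset$.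
\end{example}

Here the code is readable in every model. To separate dimensions we need a code that can be read only with enough independent parameters.

\section{Colored edges}\label{sec:colors}

\subsection{The structures}
The data are a computable function $d\colon\omega\to\{1,2,\dots\}$ and a c.e.\ set $A\subseteq\omega$ with a computable enumeration $A_0\subseteq A_1\subseteq\cdots$ by finite sets. For $e\in A$ let $h(e)$ be the least $s$ with $e\in A_s$. The pair of symbols $E_e,R_e$ below will code whether $e\in A$, and $d(e)$ will be the number of components up to which the code can be hidden.

\emph{The group.} If $e\in A$, let $V_e=\mathbb F_2^{\,d(e)}$ with basis $\Gamma_e=\{\gamma_{e,1},\dots,\gamma_{e,d(e)}\}$. If $e\notin A$, let $V_e=\{0,\gamma_e\}\cong\mathbb F_2$ and $\Gamma_e=\{\gamma_e\}$. Let $V=\bigoplus_{e\in\omega}V_e$. The \emph{support} of $v\in V$ is the finite set of coordinates $e$ with $v_e\neq0$, and $V_{<h}$ is the finite subgroup of elements with support in $\{0,\dots,h-1\}$; it is generated by $\bigcup_{i<h}\Gamma_i$.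

\emph{The relations.} Let $L=\{E_e,R_e:e\in\omega\}$ with $E_e$ binary and $R_e$ $4$-ary. Define $\mathcal S_\kappa$ on $I_\kappa\times V$ as follows.
\begin{itemize}
\item $E_e(x,x')$ holds if and only if $x'\in x+\Gamma_e$; we call $(x,x')$ an \emph{$E_e$-edge}. If $e\in A$ and $x'=x+\gamma_{e,l}$, then $l\in\{1,\dots,d(e)\}$ is the \emph{color} of the edge.
\item If $e\notin A$, then $R_e(x,x',y,y')$ holds if and only if $(x,x')$ and $(y,y')$ are $E_e$-edges.
\item If $e\in A$, then $R_e(x,x',y,y')$ holds if and only if $(x,x')$ and $(y,y')$ are $E_e$-edges and, moreover, their colors differ or $y\in x+V_{<h(e)}$.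
\end{itemize}
Since $\Gamma_e$ and $V_{<h(e)}$ are finite, $E_e$ and $R_e$ are given by quantifier-free $L^+$-formulas without parameters. For $e\in A$, for instance, $R_e(x,x',y,y')$ is the disjunction of the formulas $x'=f_\gamma(x)\wedge y'=f_\delta(y)$ over $\gamma\neq\delta$ in $\Gamma_e$ and of the formulas $E_e(x,x')\wedge E_e(y,y')\wedge y=f_w(x)$ over $w\in V_{<h(e)}$. So Proposition~\ref{prop:models} applies: $T=\operatorname{Th}_L(\mathcal S_1)$ is strongly minimal, disintegrated and not totally categorical, $\operatorname{acl}(\emptyset)=\emptyset$, $k=1$, and $\mathcal M_\alpha\cong\mathcal S_{1+\alpha}$.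

\subsection{One color and two colors}
Let $A$ be noncomputable. The definition has two devices, the exception $y\in x+V_{<h(e)}$ and the colors, and the two smallest cases show them one at a time.

\begin{example}[one color]\label{ex:one}
Let $d(e)=1$ for all $e$. Then $V\cong\bigoplus_e\mathbb F_2$ whatever $A$ is, each point has exactly one $E_e$-neighbor, and $R_e(x,x',y,y')$ is equivalent to $E_e(x,x')\wedge E_e(y,y')\wedge U_e(x,y)$, where $U_e$ holds of all pairs if $e\notin A$ and $U_e(x,y)$ means $y\in x+V_{<h(e)}$ if $e\in A$. A structure decides the $R_e$ if and only if it decides the $U_e$, given the $E_e$, because neighbors can be found by search. So this case is really binary.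

The structure $\mathcal S_1$ is computable. To decide $U_e(x,y)$, take $s$ with $y-x\in V_{<s}$. If $e\in A_s$, compute $h(e)$ and apply the definition. If $e\notin A_s$, answer yes: either $e\notin A$, or $h(e)>s$ and $y-x\in V_{<h(e)}$. On the other hand, if $c_1,c_2$ lie in different components, then $e\notin A$ if and only if $U_e(c_1,c_2)$, so every copy of $\mathcal S_\kappa$ with $\kappa\ge2$ computes $A$. The spectrum is $\{0\}$.
\end{example}

\begin{example}[two colors]\label{ex:two}
Let $d(e)=2$ for all $e$. We build $\mathcal S_2$ in stages, using only coordinates below $s$ at stage $s$. As long as $e\notin A_s$, we act as if $e\notin A$: each point gets one $E_e$-neighbor, and we declare $R_e$ true of every two $E_e$-edges present. If $e$ never enters $A$, this is correct. If $e$ enters $A$ at stage $h(e)$, we must enlarge the $e$-th coordinate from $\mathbb F_2$ to $\mathbb F_2^{\,2}$, color the old edges, and keep every declaration made so far. We give all old edges in component $1$ the color $1$ and all old edges in component $2$ the color $2$ (Figure~\ref{fig:two}). Two old edges in different components now have different colors, so $R_e$ holds of them. Two old edges $(x,x')$, $(y,y')$ in the same component have the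 same color, but they were built before stage $h(e)$, so $y-x\in V_{<h(e)}$ and the exception applies.

With three components there is no third color, and the obstruction is real. Let $c_1,c_2,c_3$ lie in different components. If $e\notin A$, the three $E_e$-edges at $c_1,c_2,c_3$ are pairwise $R_e$-related. If $e\in A$, then among any three $E_e$-edges at $c_1,c_2,c_3$ two have the same color, and the exception does not apply across components, so $R_e$ fails for them. In a computable copy of $\mathcal S_\kappa$ with $\kappa\ge3$, a search for three pairwise related edges would enumerate the complement of $A$. The spectrum is $\{0,1\}$. With three colors the same arguments give $[0,2]$, which is not on the list \eqref{eq:binary}.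
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[very thick] (0,0.5)--(1,0.5);
\draw[very thick] (1.8,0.5)--(2.8,0.5);
\fill (0,0.5) circle (2pt) (1,0.5) circle (2pt) (1.8,0.5) circle (2pt) (2.8,0.5) circle (2pt);
\node at (0.5,-0.7) {$j=1$};
\node at (2.3,-0.7) {$j=2$};
\draw[->] (3.3,0.5)--(4.5,0.5) node[midway,above] {\small $e$ enters $A$};
\draw (5.2,0) rectangle (6.2,1);
\draw (7.4,0) rectangle (8.4,1);
\draw[very thick] (5.2,0)--(6.2,0);
\draw[very thick] (7.4,0)--(7.4,1);
\fill (5.2,0) circle (2pt) (6.2,0) circle (2pt) (5.2,1) circle (2pt) (6.2,1) circle (2pt);
\fill (7.4,0) circle (2pt) (8.4,0) circle (2pt) (7.4,1) circle (2pt) (8.4,1) circle (2pt);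
\node[below] at (5.7,0) {\small $1$}; \node[above] at (5.7,1) {\small $1$};
\node[left] at (5.2,0.5) {\small $2$}; \node[right] at (6.2,0.5) {\small $2$};
\node[below] at (7.9,0) {\small $1$}; \node[above] at (7.9,1) {\small $1$};
\node[left] at (7.4,0.5) {\small $2$}; \node[right] at (8.4,0.5) {\small $2$};
\node at (5.7,-0.7) {$j=1$};
\node at (7.9,-0.7) {$j=2$};
\end{tikzpicture}
\caption{Two components $j=1,2$ with $d(e)=2$; only the coordinate $e$ is drawn. Before $e$ enters $A$, each point has one $E_e$-neighbor (left). Afterward each old edge (thick) is a side of a square $\mathbb F_2^{\,2}$ whose sides carry the colors $1$ and $2$ (right). The old edge in component $j$ receives color $j$, so old edges in different components have different colors.}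
\label{fig:two}
\end{figure}

Two features of the definition are forced by strong minimality. First, the exception must be finite. For $e\in A$ and an $E_e$-edge $(x,x')$, the formula $\forall y'\,(E_e(y,y')\to R_e(x,x',y,y'))$ defines the set $x+V_{<h(e)}$; exempting the whole component of $x$ would define an infinite and coinfinite set in $\mathcal S_2$. Second, the colors cannot be named in advance by binary symbols. If the first edges in component $j$ were labeled $j$ from the start and $e$ never entered $A$, then points of different components would have different types, against (S2). The language can only compare colors, and comparing two edges takes four places.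

\section{Hiding and revealing the set $A$}\label{sec:bounds}

We now carry out the two arguments of Example~\ref{ex:two} for arbitrary $d$ and $A$, relative to an oracle. For $1\le\kappa\le\omega$ put
\[
A_{<\kappa}=\{e\in A:\ d(e)<\kappa\}.
\]
These are the $e\in A$ with too few colors for $\kappa$ components. For them the recoloring is unavailable, and the oracle must supply membership in $A$ in advance.

\begin{lemma}\label{lem:upper}
Let $1\le\kappa\le\omega$. If $A_{<\kappa}\le_T X$, then $\mathcal S_\kappa$ has an $X$-computable copy.
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:limit} with $L_s=\{E_e,R_e:e<s\}$. Let $C_s=A_s\cup A_{<\kappa}$, the set of indices known at stage $s$ to be in $A$. Then $C_s\subseteq C_{s+1}\subseteq A$, membership in $C_s$ is $X$-computable uniformly in $s$, and for $e\in C_s$ we find $h(e)$ by running the enumeration of $A$.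

\emph{The finite structures.} For $e\in C_s$ put $V_e[s]=V_e$ and $\Gamma_e[s]=\Gamma_e$. For $e\notin C_s$ put $V_e[s]=\{0,\gamma_e\}\cong\mathbb F_2$ and $\Gamma_e[s]=\{\gamma_e\}$, whether or not $e\in A$. Let $V[s]=\bigoplus_{e<s}V_e[s]$. Let $J_s=I_\kappa$ if $\kappa$ is finite and $J_s=\{1,\dots,s\}$ if $\kappa=\omega$. The structure $M[s]$ has universe $J_s\times V[s]$, and for $e<s$:
\begin{itemize}
\item $E_e(x,x')$ holds if and only if $x,x'$ lie in the same component and $x'-x\in\Gamma_e[s]$;
\item if $e\notin C_s$, then $R_e$ holds of every two $E_e$-edges and of nothing else;
\item if $e\in C_s$, then $R_e(x,x',y,y')$ holds if and only if $(x,x')$, $(y,y')$ are $E_e$-edges and either their colors differ, or $x,y$ lie in the same component and $y-x$ has support in $\{0,\dots,h(e)-1\}$.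
\end{itemize}
All of this is $X$-computable uniformly in $s$.

\emph{The embeddings.} If $e\in A\setminus C_s$, then $e\notin A_{<\kappa}$, so $\kappa$ is finite and $d(e)\ge\kappa$; hence the color $j$ exists for every $j\in J_s$. For $j\in J_s$ let $\psi_{j,s}\colon V[s]\to V$ be the homomorphism that on the coordinate $e<s$ is the identity if $e\in C_s$ or $e\notin A$, and sends $\gamma_e$ to $\gamma_{e,j}$ if $e\in A\setminus C_s$. It is injective on each coordinate, so it is injective and preserves supports. Put $\Psi_s(j,v)=(j,\psi_{j,s}(v))$. This map is injective, preserves and reflects the relation of lying in the same component, and satisfies $\Psi_s(y)-\Psi_s(x)=\psi_{j,s}(y-x)$ for $x,y$ in component $j$. We show that it is an $L_s$-embedding into $\mathcal S_\kappa$. Fix $e<s$.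

For $E_e$ we need $w\in\Gamma_e[s]\Leftrightarrow\psi_{j,s}(w)\in\Gamma_e$. Either side forces the common support of $w$ and $\psi_{j,s}(w)$ to be $\{e\}$. If $\psi_{j,s}$ is the identity on coordinate $e$, then $\Gamma_e[s]=\Gamma_e$ and we are done. Otherwise the only element of $V[s]$ with support $\{e\}$ is $\gamma_e\in\Gamma_e[s]$, and its image $\gamma_{e,j}$ lies in $\Gamma_e$.

For $R_e$, both structures require two $E_e$-edges, so let $(x,x')$ be an $E_e$-edge of $M[s]$ in component $j$ and $(y,y')$ one in component $j'$. If $e\notin A$, then $e\notin C_s$, and $R_e$ holds in $M[s]$ and of the images. If $e\in C_s$, the two rules coincide, since $\Psi_s$ preserves colors, components, and the support of $y-x$. If $e\in A\setminus C_s$, then $R_e$ holds in $M[s]$, and we must see that it holds of the images, which have colors $j$ and $j'$. If $j\ne j'$, the colors differ. If $j=j'$, then $\Psi_s(y)-\Psi_s(x)\in V_{<s}\subseteq V_{<h(e)}$, because $e\notin A_s$ gives $h(e)>s$.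

\emph{The transition maps.} Let $\iota_s\colon M[s]\to M[s+1]$ act on component $j$ coordinatewise, by $\gamma_e\mapsto\gamma_{e,j}$ if $e\in C_{s+1}\setminus C_s$ and by the identity otherwise. It is $X$-computable uniformly in $s$. On a coordinate $e\in C_{s+1}\setminus C_s$, both $\Psi_{s+1}\circ\iota_s$ and $\Psi_s$ send $\gamma_e$ to $\gamma_{e,j}$; on any other coordinate $e<s$, the map $\iota_s$ is the identity and $\psi_{j,s+1}$ agrees with $\psi_{j,s}$. So $\Psi_{s+1}\circ\iota_s=\Psi_s$. Finally, given $(j,v)\in\mathcal S_\kappa$, choose $s$ with $j\in J_s$, $v\in V_{<s}$, and $e\in A_s$ for every $e\in A$ in the support of $v$. Then $V_e[s]=V_e$ and $\psi_{j,s}$ is the identity on each coordinate $e$ in the support of $v$, so $(j,v)=\Psi_s(j,v)$. Lemma~\ref{lem:limit} applies.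
\end{proof}

\begin{lemma}\label{lem:lower}
Let $D\ge1$ be finite and $\kappa>D$. If $\mathcal S_\kappa$ has an $X$-computable copy, then $\{e\in A:d(e)\le D\}\le_TX$.
\end{lemma}

\begin{proof}
Let $\mathcal N$ be the copy and fix $c_1,\dots,c_{D+1}\in\mathcal N$ in distinct components. Let $e$ satisfy $r:=d(e)\le D$. We claim that
\begin{equation}\label{eq:clique}
e\notin A\iff\exists c_1',\dots,c_{r+1}'\ \Bigl[\bigwedge_{j}E_e(c_j,c_j')\wedge\bigwedge_{j\ne l}R_e(c_j,c_j',c_l,c_l')\Bigr],
\end{equation}
where $j,l$ range over $\{1,\dots,r+1\}$. If $e\notin A$, take $c_j'=c_j+\gamma_e$. Suppose that $e\in A$ and such $c_j'$ exist. For $j\ne l$ we have $c_l\notin c_j+V_{<h(e)}$, as the components are distinct, so the edges $(c_j,c_j')$ and $(c_l,c_l')$ have different colors. This gives $r+1$ different colors in $\{1,\dots,r\}$, which is absurd.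

Thus, inside the computable set $\{e:d(e)\le D\}$, the complement of $A$ is c.e.\ in $X$, and $A$ itself is c.e. Running both enumerations decides $A$ on this set.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $d(e)=D$ for all $e$ and let $A$ be a noncomputable c.e.\ set. If $\kappa\le D$, then $A_{<\kappa}=\emptyset$, and $\mathcal S_\kappa$ has a computable copy by Lemma~\ref{lem:upper}. If $D<\kappa\le\omega$, a computable copy of $\mathcal S_\kappa$ would make $A$ computable by Lemma~\ref{lem:lower}. Since $\mathcal M_\alpha\cong\mathcal S_{1+\alpha}$, the spectrum is $\{\alpha:1+\alpha\le D\}=[0,D-1]$. These sets are distinct for distinct $D$, and $L$ has arity $4\le n$.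
\end{proof}

For the rest of this section and the next, $\langle\cdot,\cdot\rangle$ is a computable bijection $\omega^2\to\omega$, and we let $d$ grow from column to column:
\begin{equation}\label{eq:columns}
d(\langle p,q\rangle)=p+1,\qquad\text{so that}\qquad A_{<1+\alpha}=\{\langle p,q\rangle\in A:\ p<\alpha\}\ \text{ for finite }\alpha .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
Let $A=\{\langle p,q\rangle:q\in B_p\}$, which is c.e.\ because the $B_p$ are uniformly c.e., and let $d$ be as in \eqref{eq:columns}. For finite $\alpha$,
\[
A_{<1+\alpha}=\{\langle p,q\rangle:\ p<\alpha,\ q\in B_p\}\equiv_TB_0\oplus\dots\oplus B_{\alpha-1}.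
\]
If $X$ computes this set, then $\mathcal M_\alpha\cong\mathcal S_{1+\alpha}$ has an $X$-computable copy by Lemma~\ref{lem:upper}. Conversely, suppose that $\mathcal S_{1+\alpha}$ has an $X$-computable copy. For $\alpha=0$ the join is empty and there is nothing to prove. For $\alpha\ge1$, Lemma~\ref{lem:lower} with $D=\alpha$ and $\kappa=1+\alpha$ shows that $X$ computes $\{e\in A:d(e)\le\alpha\}=A_{<1+\alpha}$.
\end{proof}

\section{The spectrum $[0,\omega)$}\label{sec:omega}

In Theorem~\ref{thm:strong}(a), the spectrum $\emptyset$ is on the list \eqref{eq:binary} of Andrews and Lempp (see also Example~\ref{ex:empty}), the sets $[0,m]$ come from Theorem~\ref{thm:main} with $D=m+1$, and $A=\emptyset$ gives $[0,\omega]$ by Lemma~\ref{lem:upper}. The following proposition completes the proof.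

\begin{proposition}\label{prop:omega}
Let $d$ be as in \eqref{eq:columns}. There is a c.e.\ set $A$ with a computable enumeration such that $\mathcal S_\kappa$ has a computable copy for every finite $\kappa\ge1$ and $\mathcal S_\omega$ has none. The spectrum of the corresponding theory is $[0,\omega)$.
\end{proposition}

By Lemmas~\ref{lem:upper} and~\ref{lem:lower}, all finite-dimensional models are computable exactly when every column $\{q:\langle p,q\rangle\in A\}$ is computable. Lemma~\ref{lem:lower} then says nothing about $\mathcal S_\omega$: it decodes finitely many columns at a time from finitely many independent parameters, and decoding all of $A$ would need an effective supply of independent elements. So we diagonalize, using column $p$ against the $p$-th candidate $\mathcal N_p$ for a computable copy. We do not know which tuples of $\mathcal N_p$ are independent, so we test all $(p+2)$-tuples $\bar c$ in turn, each with a fresh index $e$ that has $p+1$ colors. We keep $e$ out of $A$ until $\mathcal N_p$ produces the witnesses of \eqref{eq:clique} at $\bar c$, and then we put $e$ into $A$. Now $\mathcal N_p$ can be a model only if two entries of $\bar c$ fall under the finite exception, and we wait until it shows a path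 between them before moving on. Since each column is filled from the bottom up, it is computable whatever happens.

\begin{proof}
Fix a computable coding of the atomic $L$-statements about natural numbers, and let $\varphi_p$ be the $p$-th partial computable $\{0,1\}$-valued function. We say that \emph{$\varphi_p$ shows a statement by stage $s$} if it halts on its code within $s$ steps with value $1$. If $\varphi_p$ is total, it defines an $L$-structure $\mathcal N_p$ with universe $\omega$, and every infinite $L$-structure with a computable copy is isomorphic to such an $\mathcal N_p$. Let $\bar c^{\,p,0},\bar c^{\,p,1},\dots$ list all $(p+2)$-tuples of distinct natural numbers, computably in $p$.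

\emph{The enumeration.} Let $A_0=\emptyset$. Each $p$ has a pointer $q_p$, initially $0$. At stage $s+1$, for each $p\le s$, let $q=q_p$, $e=\langle p,q\rangle$ and $(c_1,\dots,c_{p+2})=\bar c^{\,p,q}$, and act as follows.
\begin{itemize}
\item[(1)] If $e\notin A_s$ and there are $c_1',\dots,c_{p+2}'<s$ such that $\varphi_p$ shows by stage $s$ all statements $E_e(c_j,c_j')$ and all statements $R_e(c_j,c_j',c_l,c_l')$ with $j\ne l$, put $e$ into $A_{s+1}$. Thus $h(e)=s+1$.
\item[(2)] If $e\in A_s$ and, for some $j\ne l$, $\varphi_p$ shows by stage $s$ the edges of a path from $c_j$ to $c_l$ that consists of $E_i$-edges with $i<h(e)$ and has all inner vertices below $s$, increase $q_p$ by $1$.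
\end{itemize}
Each stage is a finite search that refers only to $\varphi_p$ and to the part of $A$ already enumerated. So $(A_s)$ is a computable enumeration by finite sets, and it determines $V$ and the structures $\mathcal S_\kappa$.

\emph{Finite $\kappa$.} The index $\langle p,q+1\rangle$ can enter $A$ only when $q_p=q+1$, and the pointer leaves $q$ only after $\langle p,q\rangle$ has entered $A$. So column $p$ is an initial segment of $\omega$, that is, finite or all of $\omega$, and hence computable. By \eqref{eq:columns}, $A_{<\kappa}$ consists of finitely many columns and is computable. Lemma~\ref{lem:upper} gives a computable copy of $\mathcal S_\kappa$.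

\emph{The case $\kappa=\omega$.} Suppose that $\varphi_p$ is total and $\mathcal N_p\cong\mathcal S_\omega$; we use the action of $V$, the components and the colors in $\mathcal N_p$ through this isomorphism. We show by induction on $q$ that the pointer $q_p$ passes every $q$. Suppose that it reaches $q$, and let $e$ and $c_1,\dots,c_{p+2}$ be as above. If $e\notin A$, then (2) never applies to $e$, the pointer stays at $q$, and the elements $c_j'=c_j+\gamma_e$ satisfy all statements in (1). At a large enough stage $\varphi_p$ shows them and $e$ enters $A$, a contradiction. So $e\in A$, and $e$ was enumerated because of elements $c_1',\dots,c_{p+2}'$ for which the statements in (1) are true in $\mathcal N_p$. There are $d(e)=p+1$ colors and $p+2$ edges $(c_j,c_j')$, so two of them, say for $j\ne l$, have the same color. As $R_e(c_j,c_j',c_l,c_l')$ holds, $c_l\in c_j+V_{<h(e)}$. Writing $c_l-c_j$ as a sum of elements of $\bigcup_{i<h(e)}\Gamma_i$ gives a path from $c_j$ to $c_l$ of $E_i$-edges with $i<h(e)$. At a large enough stage $\varphi_p$ shows this path, so the pointer moves to $q+1$ then or earlier.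

Since $\mathcal N_p$ has infinitely many components, there is $q$ such that the entries of $\bar c^{\,p,q}$ lie in distinct components. Edges stay inside components, so no path as in (2) exists for this tuple, and the pointer never passes $q$. This contradiction shows that $\mathcal S_\omega$ has no computable copy.
\end{proof}

The last step needs only $p+2$ components. So the proof shows that a total $\varphi_p$ describing a model of $T$ describes one of dimension at most $p+1$: each finite-dimensional model escapes all but finitely many requirements, while $\mathcal S_\omega$ escapes none.

\section{Arity three with finite $\operatorname{acl}(\emptyset)$}\label{sec:three}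

Let $T$ be as in Theorem~\ref{thm:three}, in the language $L$, and let $F=\operatorname{acl}(\emptyset)$. The plan is to rewrite $L$, using finitely many parameters, as a family $\mathcal Q$ of relations each of which holds only inside single classes. Every model is then $F$ together with non-interacting copies of one class $K$, and a computable copy of $K$ yields computable copies of all countable models.

\begin{lemma}\label{lem:kone}
For $a\notin F$ the class $[a]$ is infinite, and $k=1$.
\end{lemma}

\begin{proof}
A model of dimension $0$ would equal the finite set $F$, so $k\ge1$. By (S2) all elements outside $F$, in all models, have the same type, so their closures are all finite or all infinite. If they were finite, then by (S5) closures of finite sets would be finite, every countable model would have dimension $\omega$, and $T$ would be totally categorical. So $\operatorname{acl}(a)=F\cup[a]$ is infinite, and $[a]$ is infinite because $F$ is finite. By (S4), $\operatorname{acl}(a)$ is a model of dimension $1$.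
\end{proof}

Let $\mathcal M$ be a computable copy of $\mathcal M_\alpha$ with $\alpha\ge3$. Then $\dim\mathcal M\ge4$; fix independent $a_1,\dots,a_4\in M$. To treat all dimensions at once, we work in a copy $\mathcal U$ of $\mathcal M_\omega$ with $\mathcal M\preceq\mathcal U$, and put $N=U\setminus F$. By (S4), $F\subseteq M$ and $[x]\subseteq M$ for $x\in M\setminus F$. Let $\operatorname{Aut}(\mathcal U/F)$ be the group of automorphisms fixing $F$ pointwise. It is transitive on $N$: extend $y$ and $z$ to bases and apply (S3) to a bijection sending $y$ to $z$.

\subsection{Removing constants, repetitions and generic values}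
For a symbol $R\in L$ of arity $n\le3$, a \emph{pattern} is a map $\pi$ from $\{1,\dots,n\}$ to $F\sqcup\{v_1,\dots,v_r\}$, for some $0\le r\le n$, whose image contains all the variables $v_1,\dots,v_r$. It defines the relation $P(v_1,\dots,v_r)=R(\pi(1),\dots,\pi(n))$, which we consider only on $r$-tuples of distinct elements of $N$. Let $\mathcal P$ be the family of all such $P$; since $F$ is finite, it is computably indexed. Every instance $R(u_1,\dots,u_n)$ in $\mathcal U$ is an instance of some $P\in\mathcal P$ found computably once we know which $u_i$ are which elements of $F$: keep the entries from $F$ and let $v_1,\dots,v_r$ stand for the distinct entries from $N$.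

By (S2), $P$ has the same truth value $\varepsilon_P$ on all independent $r$-tuples, and $\varepsilon_P$ is the value of $P(a_1,\dots,a_r)$ in $\mathcal M$. Let
\[
P^*=P\mathbin{\mathrm{xor}}\varepsilon_P ,
\]
where $\mathrm{xor}$ is exclusive or, so that $P^*$ is false on independent tuples. For $r\le1$ every tuple under consideration is independent, so $P$ is the constant $\varepsilon_P$. For $r=2$, (S5) shows that $P^*(x,y)$ implies $x\sim y$.

\subsection{Splitting ternary relations}
Let $r=3$. Now $P^*$ may hold of a triple with $x\sim y\not\sim z$. Then $z$ is generic over $F\cup\{x,y\}$, so the truth value depends on $(x,y)$ alone, and we want to record it as a binary relation. The difficulty is that $\sim$ is not known to be computable, so we cannot tell whether $x\sim y$, nor which $z$ are generic. A vote among $a_1,\dots,a_4$ settles both questions at once. For distinct $x,y\in N$ let $P^{12}(x,y)$ hold if and only if $P^*(x,y,a_j)$ holds for at least three $j\in\{1,2,3,4\}$ with $a_j\notin\{x,y\}$. Define $P^{13}(x,z)$ and $P^{23}(y,z)$ in the same way from $P^*(x,a_j,z)$ and $P^*(a_j,y,z)$.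

\begin{lemma}\label{lem:vote}
$P^{12}(x,y)$ holds if and only if $x\sim y$ and $P^*(x,y,z)$ holds for all $z\in N$ with $z\not\sim x$. Moreover, if $x\sim y$, then $P^*(x,y,z)$ has the same truth value for all such $z$. The same holds for $P^{13}$ and $P^{23}$ with the places permuted.
\end{lemma}

\begin{proof}
The $a_j$ lie in four different classes. Suppose $x\sim y$. By (S5), $\operatorname{acl}(F\cup\{x,y\})=F\cup[x]$, so by (S2) all $z\in N$ with $z\not\sim x$ have the same type over $F\cup\{x,y\}$, and $P^*(x,y,z)$ has a constant value on them. At most one $a_j$ lies in $[x]$, so at least three $a_j$ are among these $z$. The number of votes is at least $3$ if the constant value is true and at most $1$ if it is false. Suppose $x\not\sim y$. At most two $a_j$ lie in $[x]\cup[y]$. For each of the others, $(x,y,a_j)$ is independent and $P^*(x,y,a_j)$ is false. So the number of votes is at most $2$, and $P^{12}(x,y)$ fails. The other two relations are $Q^{12}$ for the relation $Q\in\mathcal P$ obtained from $P$ by permuting the variables.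
\end{proof}

What remains after subtracting the binary parts is
\[
P'(x,y,z)=P^*(x,y,z)\mathbin{\mathrm{xor}}\bigl(P^{12}(x,y)\vee P^{13}(x,z)\vee P^{23}(y,z)\bigr).
\]

\begin{lemma}\label{lem:local}
$P'(x,y,z)$ implies $x\sim y\sim z$.
\end{lemma}

\begin{proof}
If two of the three pairs are equivalent, so is the third. If no pair is equivalent, then $P^*(x,y,z)$ is false, and $P^{12},P^{13},P^{23}$ are false by Lemma~\ref{lem:vote}, so $P'$ is false. If exactly one pair is equivalent, then the two relations $P^{il}$ belonging to the other pairs are false, and the one belonging to the equivalent pair has the value of $P^*(x,y,z)$ by Lemma~\ref{lem:vote}; again $P'$ is false.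
\end{proof}

For example, in a structure as in Proposition~\ref{prop:models}, let $P(x,y,z)$ be $E_0(x,y)\wedge\neg E_1(y,z)$. Then $\varepsilon_P$ is false, $P^{12}=E_0$, the relations $P^{13}$ and $P^{23}$ are empty, and $P'(x,y,z)$ is $E_0(x,y)\wedge E_1(y,z)$, which lives inside components although $P$ does not.

Let $\mathcal Q$ be the family of all $P^*$ with $r=2$ and all $P^{12},P^{13},P^{23},P'$ with $r=3$, as relations on tuples of distinct elements of $N$. It has four properties.
\begin{itemize}
\item[(Q1)] \emph{Locality.} Each $Q\in\mathcal Q$ holds only of tuples inside one class, by Lemmas~\ref{lem:vote} and~\ref{lem:local}.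
\item[(Q2)] \emph{Invariance.} Each $Q\in\mathcal Q$ is invariant under $\operatorname{Aut}(\mathcal U/F)$. This holds for $P^*$, which is defined over $F$; for the $P^{il}$ by Lemma~\ref{lem:vote}, which describes them without the $a_j$; and hence for $P'$.
\item[(Q3)] \emph{Recovery.} The value of $P\in\mathcal P$ on a tuple is obtained from $\varepsilon_P$ and the values of $\mathcal Q$ on the tuple and its subtuples: $P=\varepsilon_P$ for $r\le1$, $P=\varepsilon_P\mathbin{\mathrm{xor}}P^*$ for $r=2$, and $P=\varepsilon_P\mathbin{\mathrm{xor}}P'\mathbin{\mathrm{xor}}(P^{12}\vee P^{13}\vee P^{23})$ for $r=3$. In particular, a permutation of $N$ that preserves $\mathcal Q$, extended by the identity on $F$, is an automorphism of $\mathcal U$.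
\item[(Q4)] \emph{Computability.} The set $M\setminus F$ is computable, and the values $\varepsilon_P$ and the restrictions of the $Q\in\mathcal Q$ to $M\setminus F$ are uniformly computable, since the definitions are quantifier-free with parameters in the finite set $F\cup\{a_1,\dots,a_4\}\subseteq M$.
\end{itemize}

\subsection{Enumerating a class}
We need a computable copy of the class $[a_1]$. Membership in $\operatorname{acl}(a_1)$ may be witnessed by formulas of any quantifier complexity, so it is not evidently c.e. We show that the class is connected by $\mathcal Q$, which makes it searchable. Call $u,u'\in N$ \emph{adjacent} if both occur in a tuple satisfying some $Q\in\mathcal Q$, and let $K(x)$ be the set of elements reachable from $x$ by finitely many steps between adjacent elements. The sets $K(x)$, which we call \emph{blocks}, partition $N$; every tuple satisfying some $Q\in\mathcal Q$ lies in one block; and $K(x)\subseteq[x]$ by (Q1).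

\begin{lemma}\label{lem:connected}
$K(x)=[x]$ for all $x\in N$.
\end{lemma}

\begin{proof}
Suppose that $y\sim x$ and $y\notin K(x)$. Choose $z\in N$ with $z\not\sim x$, and $\sigma\in\operatorname{Aut}(\mathcal U/F)$ with $\sigma(y)=z$. By (Q2), $\sigma$ maps $K(y)$ onto $K(z)$, preserving $\mathcal Q$ in both directions. The blocks $K(x),K(y),K(z)$ are distinct: the first two by assumption, and $K(z)\subseteq[z]$ is disjoint from $[x]=[y]$. Let $\tau$ be the permutation of $N$ that equals $\sigma$ on $K(y)$, $\sigma^{-1}$ on $K(z)$, and the identity elsewhere. On a tuple inside one block, $\tau$ acts as $\sigma$, $\sigma^{-1}$ or the identity, so it preserves the value of each $Q$. A tuple not inside one block is sent to another such tuple, because $\tau$ permutes the blocks, and $Q$ is false on both. By (Q3), $\tau\cup\mathrm{id}_F$ is an automorphism of $\mathcal U$. It fixes $x$, hence preserves $\operatorname{acl}(x)$, but it sends $y\in\operatorname{acl}(x)$ to $z\notin\operatorname{acl}(x)$. This is a contradiction.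
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Let $K=[a_1]=K(a_1)$. Every tuple used in a step from an element of $K$ lies in $[a_1]\subseteq M$ by (Q1), so $K$ is enumerated by a search in $\mathcal M$, and it is c.e.\ by (Q4). It is infinite by Lemma~\ref{lem:kone}. Pulling the relations back along a computable bijection $\omega\to K$, we obtain a computable copy of $(K,\mathcal Q|_K)$.

Let $\beta\le\omega$ and $I=I_{1+\beta}$. Define an $L$-structure $\mathcal C_\beta$ on $F\sqcup(I\times K)$ in two steps. Let $Q\in\mathcal Q$ hold of a tuple of distinct elements of $I\times K$ if and only if all entries have the same first coordinate and $Q$ holds in $K$ of the second coordinates. Then define each $P\in\mathcal P$, and thereby each $R\in L$, by the formulas in (Q3). Using the computable copy of $K$ and the computable values $\varepsilon_P$, we see that $\mathcal C_\beta$ has a computable copy.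

It remains to see that $\mathcal C_\beta\cong\mathcal M_\beta$. Choose pairwise inequivalent $b_i\in N$ for $i\in I$, and let $\mathcal U_\beta$ be the substructure of $\mathcal U$ on $F\cup\bigcup_{i\in I}[b_i]=\operatorname{acl}(\{b_i:i\in I\})$. By (S4) and (S5) it is an elementary submodel of dimension $1+\beta$, so $\mathcal U_\beta\cong\mathcal M_\beta$ by (S3) and $k=1$. Choose $\sigma_i\in\operatorname{Aut}(\mathcal U/F)$ with $\sigma_i(a_1)=b_i$; it maps $K$ onto $[b_i]$. Let $\theta\colon\mathcal C_\beta\to\mathcal U_\beta$ be the bijection that is the identity on $F$ and sends $(i,w)$ to $\sigma_i(w)$. It preserves each $Q\in\mathcal Q$ in both directions: on tuples inside one copy $\{i\}\times K$ by (Q2), and on other tuples because $Q$ is false on both sides by (Q1). Both structures satisfy the formulas in (Q3) with the same $\varepsilon_P$, so $\theta$ is an $L$-isomorphism.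

Thus every $\mathcal M_\beta$ has a computable copy and the spectrum is $[0,\omega]$. If no $\mathcal M_\alpha$ with $\alpha\ge3$ has a computable copy, the spectrum is one of the $8$ subsets of $\{0,1,2\}$. This gives at most $8+1=9$ spectra.
\end{proof}

\begin{remark}[the hypotheses of Theorem~\ref{thm:three}]
Finiteness of $F$ makes $\mathcal P$ computably indexed and $M\setminus F$ computable, and it gives Lemma~\ref{lem:kone}. The bound $\alpha\ge3$ provides the four voters: with $m$ independent voters a true value collects at least $m-1$ votes and an inequivalent pair at most $2$, and separating the two needs $m-1>2$. Some lower bound on $\alpha$ is necessary, since the binary theory of Example~\ref{ex:one} has $\operatorname{acl}(\emptyset)=\emptyset$ and spectrum $\{0\}$. The arity bound enters in Lemma~\ref{lem:local}. For $e\in A$ with $d(e)\ge2$, the relation $R_e$ of Section~\ref{sec:colors} takes both truth values on pairs of edges from two fixed components, even when the first edge and the point $y$ are fixed. The conclusion itself fails in arity $4$: Theorem~\ref{thm:main} with $D=4$ gives the spectrum $[0,3]$ with $\operatorname{acl}(\emptyset)=\emptyset$.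
\end{remark}

\begin{thebibliography}{1}

\bibitem{talk}
\emph{Spectra of computable models of strongly minimal disintegrated theories},
\texttt{http://umdlogic2019.com/Lask-Conf/lempp.pdf}.

\end{thebibliography}
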